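
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The sharp lower bound for torsional rigidity\\ by the Euclidean moment of inertia}


\begin{abstract}
Let $G\subsetneq\mathbb C$ be a simply connected domain with finite torsional rigidity $\mathbf P(G)$, and let $\mathbf I_2(G)$ be the integral over $G$ of the squared distance to $\partial G$. We prove the conjectured inequality $3\,\mathbf I_2(G)\le\mathbf P(G)$, with equality if and only if $G$ is a disk. The proof uses an explicit test function $v$, the supremum of the torsion functions of all disks contained in $G$, and an exact identity, $\int_G(4v-|\nabla v|^2)=3\,\mathbf I_2(G)$, valid for every bounded open set. The identity is obtained by expressing $v$ and the distance function in common coordinates on the graph of a subdifferential, where it becomes integration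 by parts. Simple connectivity is not needed: for every nonempty open set with finite torsional rigidity we identify the deficit $\mathbf P-3\mathbf I_2$, determine the equality case and strengthen the inequality.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $G\subset\mathbb R^2=\mathbb C$ be a nonempty open set. Its \emph{torsional rigidity} is
\begin{equation}\label{eq:P}
\mathbf P(G)=\sup\left\{\frac{4\left(\int_G f\,dA\right)^2}{\int_G|\nabla f|^2\,dA}\;:\; f\in C_c^\infty(G),\ f\not\equiv0\right\}\in(0,\infty].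
\end{equation}
If $G$ is bounded, then $\mathbf P(G)=2\int_G \mathrm u\,dA$, where $\mathrm u$, the \emph{torsion function}, solves $\Delta \mathrm u=-2$ in $G$ with $\mathrm u=0$ on $\partial G$; this is recalled in Lemma~\ref{lem:dirichlet}. For $G\ne\mathbb R^2$ and $x\in\mathbb R^2$ put
\[
\rho(x)=\rho(x,G)=\mathrm{dist}(x,\mathbb R^2\setminus G).
\]
So $\rho=0$ off $G$, and for $x\in G$ this is the distance to $\partial G$. The \emph{Euclidean moment of inertia} of $G$ with respect to its boundary is
\[
\mathbf I_2(G)=\int_G\rho(x,G)^2\,dA .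
\]

Both quantities scale like the fourth power of length and increase with $G$. The first requires the solution of a boundary value problem; the second is read off from the distance function. How well does the second control the first? For a disk of radius $r$ centered at the origin, $\mathrm u(y)=\frac12(r^2-|y|^2)$, and
\begin{equation}\label{eq:disk}
\mathbf P=2\pi\int_0^r(r^2-s^2)s\,ds=\frac{\pi r^4}2,\qquad
\mathbf I_2=2\pi\int_0^r(r-s)^2s\,ds=\frac{\pi r^4}6,
\end{equation}
so $\mathbf P=3\,\mathbf I_2$. For the rectangles $(-L,L)\times(-h,h)$ with $L\to\infty$ one finds, per unit length, $\mathbf P\to\frac83h^3$ and $\mathbf I_2\to\frac23h^3$ (Section~\ref{sec:strong}), and the ratio tends to $4$. Elongation raises the ratio, and one guesses that the disk minimizes it.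

For simply connected $G$, Avkhadiev proved that $\mathbf I_2(G)\le\mathbf P(G)\le64\,\mathbf I_2(G)$. The lower constant can be raised to $\frac32$: with $\mathrm R(x,G)$ the conformal radius, that is, $|f'(0)|$ for a conformal map $f$ of the unit disk onto $G$ with $f(0)=x$, one has the sharp inequality $\frac32\int_G\mathrm R^2\,dA\le\mathbf P(G)$, with equality if and only if $G$ is a disk, and $\rho\le\mathrm R$. The second step loses a factor on the disk itself: there $\mathrm R(y)=(r^2-|y|^2)/r$ and $\int_G\mathrm R^2\,dA=\pi r^4/3$, twice $\mathbf I_2$. It was conjectured in \cite{note} that the constant is $3$, with equality only for disks. This is true.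

\begin{theorem}\label{thm:main}
Let $G\subsetneq\mathbb C$ be a simply connected domain with $\mathbf P(G)<\infty$. Then
\[
3\,\mathbf I_2(G)\le\mathbf P(G),
\]
and equality holds if and only if $G$ is a disk.
\end{theorem}

Finiteness of $\mathbf P(G)$ matters only for the equality case, since the inequality is trivial if $\mathbf P(G)=\infty$. For a strip $\mathbf I_2=\infty$, and the inequality for inscribed rectangles gives $\mathbf P=\infty$, so both sides are infinite. Simple connectivity is used only through connectedness, which is needed to have a single disk: two disjoint disks also give equality, as Theorem~\ref{thm:strong} shows.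

\subsection{The test function}

From now on, integrals without a domain are over $\mathbb R^2$ (over $\mathbb R$ in Section~\ref{sec:line}), with respect to Lebesgue measure, and functions given on $G$ with zero boundary values are extended by $0$. Write $\mathcal J(f)=4\int f-\int|\nabla f|^2$. For fixed $f\not\equiv0$ the maximum of $\mathcal J(tf)$ over $t\in\mathbb R$ is $4(\int f)^2/\int|\nabla f|^2$, so
\begin{equation}\label{eq:PJ}
\mathbf P(G)=\sup_{f\in C_c^\infty(G)}\mathcal J(f).
\end{equation}
A lower bound for $\mathbf P$ therefore asks for a good $f$. The first attempt on a bounded set is $f=t\rho^2$. Since $|\nabla\rho|=1$ a.e.\ in $G$, it gives $\mathcal J(f)=(4t-4t^2)\,\mathbf I_2(G)$, and the best choice $t=\frac12$ yields only $\mathbf P\ge\mathbf I_2$. To reach the constant $3$ the test function must be the torsion function when $G$ is a disk, and $\frac12(r^2-|y|^2)=r\rho-\frac12\rho^2$ involves the radius $r$, which $\rho(y)$ does not know.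

The remedy is to let $y$ look for a suitable disk. For $x\in G$ the disk $B(x,\rho(x))$ lies in $G$, so the maximum principle gives $\mathrm u(y)\ge\frac12(\rho(x)^2-|x-y|^2)$ in this disk. The best lower bound of this kind is
\begin{equation}\label{eq:v}
v(y)=v_G(y)=\sup_{x\in\mathbb R^2}\tfrac12\big(\rho(x)^2-|x-y|^2\big),\qquad y\in\mathbb R^2,
\end{equation}
which we use whenever $G\ne\mathbb R^2$ and $\sup\rho<\infty$. Points $x$ with $|x-y|\ge\rho(x)$ contribute nothing positive, so $v\le\mathrm u$ in $G$. For the disk $|y|<r$, the center $x=0$ gives $v\ge\frac12(r^2-|y|^2)=\mathrm u$, so $v=\mathrm u$ there.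

\begin{proposition}[The identity]\label{prop:key}
Let $G$ be a nonempty bounded open set. Then $v$ is Lipschitz, $v>0$ in $G$, $v=0$ off $G$, and
\[
\mathcal J(v)=\int_G\big(4v-|\nabla v|^2\big)\,dA=3\int_G\rho^2\,dA=3\,\mathbf I_2(G).
\]
\end{proposition}

The two integrands do not agree pointwise: for the disk they are $2r^2-3s^2$ and $3(r-s)^2$ at distance $s$ from the center. The identity is a statement about integrals, and its proof is the heart of the paper. Once it is known, \eqref{eq:PJ} gives $3\,\mathbf I_2\le\mathbf P$ for bounded $G$, and the deficit is the Dirichlet integral of $\mathrm u-v$.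

For unbounded sets we use the exhaustion
\[
G_n=G\cap B(0,n),
\]
with $n$ always so large that $G_n\ne\emptyset$. Let $\mathrm u_n$ be the torsion function of $G_n$. By the maximum principle $\mathrm u_n$ increases with $n$ (see Section~\ref{sec:proofs}), and we set $\mathrm u=\lim\mathrm u_n$.

\begin{theorem}\label{thm:strong}
Let $G\subset\mathbb R^2$ be any nonempty open set with $\mathbf P(G)<\infty$. Then $G\ne\mathbb R^2$ and $\sup\rho<\infty$, so $v$ is defined. With $\mathrm u,v$ as above, put $Z=\int_G|\nabla v|^2\,dA$. Then $Z<\infty$, $\int_G v\,dA<\infty$, and: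
\begin{enumerate}
\item[\textup{(1)}] $\displaystyle\mathbf P(G)=3\,\mathbf I_2(G)+\int_G|\nabla(\mathrm u-v)|^2\,dA$.
\item[\textup{(2)}] $\mathbf P(G)\ge3\,\mathbf I_2(G)$, with equality if and only if every connected component of $G$ is a disk.
\item[\textup{(3)}] $\displaystyle\mathbf P(G)\ge3\,\mathbf I_2(G)+\frac{(Z-3\,\mathbf I_2(G))^2}{4Z}$. Equality holds for disks, and the ratio of the two sides tends to $1$ for the rectangles $(-L,L)\times(-h,h)$ as $L\to\infty$.
\end{enumerate}
\end{theorem}

A simply connected domain is connected, so Theorem~\ref{thm:main} is contained in part~(2). Section~\ref{sec:dual} describes $v$ by convex duality, Section~\ref{sec:line} proves the identity for an interval on the line, and Sections~\ref{sec:minty} and~\ref{sec:identity} carry this out in the plane. Section~\ref{sec:proofs} passes to unbounded sets and proves (1) and (2); Section~\ref{sec:strong} proves (3).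

\section{Duality between the distance and the test function}\label{sec:dual}

By completing squares, the supremum \eqref{eq:v} becomes a Legendre transform, and $\rho^2$, as an infimum of the functions $|x-p|^2$, has the same structure. We recall the facts we need. A finite convex function $f$ on $\mathbb R^2$ is locally Lipschitz and differentiable a.e. Its subdifferential $\partial f(x)=\{p: f(x')\ge f(x)+p\cdot(x'-x)\text{ for all }x'\}$ is nonempty and convex, and consists of one point, $\nabla f(x)$, exactly where $f$ is differentiable. With $f^*(y)=\sup_x(x\cdot y-f(x))$, if $f$ and $f^*$ are finite, then $f^{**}=f$ and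
\begin{equation}\label{eq:fenchel}
x\in\partial f^*(y)\iff y\in\partial f(x)\iff f(x)+f^*(y)=x\cdot y .
\end{equation}

Throughout this section and Section~\ref{sec:minty}, $G\ne\emptyset,\mathbb R^2$ is open with $M:=\sup\rho<\infty$. Put
\begin{gather*}
\varphi(x)=\tfrac12\big(|x|^2-\rho(x)^2\big)=\sup_{p\notin G}\big(x\cdot p-\tfrac12|p|^2\big),\\
w(y)=v(y)+\tfrac12|y|^2=\sup_x\big(x\cdot y-\varphi(x)\big)=\varphi^*(y).
\end{gather*}
Both are suprema of affine functions, hence convex. Also $0\le v\le\frac12M^2$ (take $x=y$ in \eqref{eq:v} for the lower bound), so both are finite, and $\varphi=w^*$.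

\begin{lemma}\label{lem:dual}
\begin{enumerate}
\item[\textup{(a)}] $v>0$ in $G$, and $v=0$ off $G$.
\item[\textup{(b)}] The relations $x\in\partial w(y)$, $y\in\partial\varphi(x)$ and $v(y)=\frac12(\rho(x)^2-|x-y|^2)$ are equivalent. When they hold, $|x-y|\le\rho(x)$; and if in addition $x\notin G$, then $y=x$ and $v(y)=0$.
\item[\textup{(c)}] If $x\in G$ and $p$ is a point of $\partial G$ nearest to $x$, then $p\in\partial\varphi(x)$. Hence if $\varphi$ is differentiable at $x\in G$, then $\nabla\varphi(x)\in\partial G$, $|x-\nabla\varphi(x)|=\rho(x)$ and $v(\nabla\varphi(x))=0$.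
\item[\textup{(d)}] Where $w$ is differentiable, $\nabla v(y)=\nabla w(y)-y$ and $|\nabla v(y)|\le M$; thus $v$ is $M$-Lipschitz. For a.e.\ $y\notin G$, $\nabla v(y)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Taking $x=y$ in \eqref{eq:v} gives $v(y)\ge\frac12\rho(y)^2$, which is positive in $G$. If $y\notin G$, then $\rho(x)\le|x-y|$ for every $x$, so $v(y)\le0$, and $v\ge0$.

(b) We have $w(y)+\varphi(x)-x\cdot y=v(y)-\frac12\rho(x)^2+\frac12|x-y|^2$, so the equivalence is \eqref{eq:fenchel}. Since $v\ge0$, it follows that $|x-y|\le\rho(x)$. If $x\notin G$, then $\rho(x)=0$, so $y=x$ and $v(y)=0$.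

(c) Since $p\notin G$, (a) gives $v(p)=0=\frac12(\rho(x)^2-|x-p|^2)$, so $p\in\partial\varphi(x)$ by (b). If $\varphi$ is differentiable at $x$, then $\nabla\varphi(x)=p$.

(d) At such a point, $x=\nabla w(y)$ satisfies (b), so $|\nabla v(y)|=|x-y|\le\rho(x)\le M$. A locally Lipschitz function on $\mathbb R^2$ whose gradient is bounded by $M$ a.e.\ is $M$-Lipschitz. At $y\notin G$ the function $v$ has its minimum $0$, so its gradient vanishes there if it exists.
\end{proof}

For $x\in G$, by (c) and convexity, $\partial\varphi(x)$ contains the convex hull of the points of $\partial G$ nearest to $x$. By (b), on this hull $v$ equals the torsion function of the disk $B(x,\rho(x))$. This is how $v$ is found in practice.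

\begin{example}[The square]\label{ex:square}
Let $G=(-1,1)^2$; see Figure~\ref{fig:square}. The center has the four nearest points $(\pm1,0),(0,\pm1)$, so $v(y)=\frac12(1-|y|^2)$ on the diamond $|y_1|+|y_2|\le1$. The point $x=(t,t)$ with $0<t<1$ has $\rho(x)=1-t$ and the nearest points $(1,t)$ and $(t,1)$, so it governs the chord between them, on which $y_1+y_2=1+t$. Write $y=(1-a,1-b)$ with $a,b\ge0$ and $a+b=1-t$. Then $y-x=(b,a)$ and
\[
v(y)=\tfrac12\big((a+b)^2-a^2-b^2\big)=ab .
\]
With the other three corners treated by symmetry, this determines $v$. The diamond has area $2$ and $\int|y|^2=8\int_{a,b\ge0,\,a+b\le1}a^2=\frac23$ over it, so it contributes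
\[
\int\big(2-3|y|^2\big)=4-2=2
\]
to $\mathcal J(v)$. Each corner contributes $\int_{a,b\ge0,\,a+b\le1}(4ab-a^2-b^2)=\frac4{24}-\frac2{12}=0$. Thus $\mathcal J(v)=2$. On the other side, the set $\{\rho>s\}$ is a square of side $2(1-s)$ and perimeter $8(1-s)$, so $3\,\mathbf I_2=3\int_0^1 s^2\cdot8(1-s)\,ds=2$. The identity holds, but not region by region: $\rho^2$ has a positive integral over each corner.
\end{example}

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=2.2]
\fill[gray!20] (1,0)--(0,1)--(-1,0)--(0,-1)--cycle;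
\draw[thick] (-1,-1) rectangle (1,1);
\draw[dashed] (-1,-1)--(1,1);
\draw[dashed] (-1,1)--(1,-1);
\draw (1,0)--(0,1)--(-1,0)--(0,-1)--cycle;
\foreach \t in {0.25,0.5,0.75} {
 \draw (1,\t)--(\t,1);
 \draw (-1,\t)--(-\t,1);
 \draw (1,-\t)--(\t,-1);
 \draw (-1,-\t)--(-\t,-1);
}
\draw[dotted,thick] (0.5,0.5) circle (0.5);
\fill (0.5,0.5) circle (0.025) node[below left] {$x$};
\fill (1,0.5) circle (0.025) node[right] {$p$};
\fill (0.5,1) circle (0.025) node[above] {$p'$};
\fill (0.65,0.85) circle (0.025);
\node at (0.66,0.71) {$y$};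
\end{tikzpicture}
\caption{The square $(-1,1)^2$. A point $x\ne0$ of the square on a diagonal (dashed) has two nearest boundary points $p,p'$; for $y$ on the chord $pp'$ the supremum in \eqref{eq:v} is attained at $x$, so on this chord $v$ equals the torsion function of the dotted disk. The center has four nearest points and governs the whole shaded diamond.}
\label{fig:square}
\end{figure}

The example also shows the obstacle. The integral of $\rho^2$ lives in the variable $x$, the integrals of $v$ and $|\nabla v|^2$ in the variable $y$, and in passing from $x$ to $y$ a point can become a chord or a region, while a boundary point $y$ is related to many $x$.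

\section{The identity on the line}\label{sec:line}

The way around the obstacle is visible already in dimension one. Let $G=(-h,h)\subset\mathbb R$, with $\rho$ and $v$ defined as before, so $\rho(x)=(h-|x|)_+$. Call $(y,x)$ a \emph{pair} if the supremum defining $v(y)$ is attained at $x$. For $|x|,|y|\le h$,
\begin{equation}\label{eq:1d}
(h-|x|)^2-(x-y)^2=h^2-y^2-2h|x|+2xy\le h^2-y^2 ,
\end{equation}
with equality for $x=0$, and points $x$ with $|x|>h$ give nothing positive. So $v(y)=\frac12(h^2-y^2)$ for $|y|\le h$, and $v(y)=0$ otherwise. The pairs with $|y|<h$ are those with $x=0$; those with $y=h$ are given by $0\le x\le h$, and symmetrically for $y=-h$. If $|y|>h$, a pair must satisfy $\rho(x)=|x-y|$; since $|x-y|>h-|x|=\rho(x)$ for $|x|<h$, both sides vanish and $x=y$.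

The pairs form a staircase in the plane with $y$ on the horizontal axis. Neither coordinate is a function of the other, but $\xi=x+y$ increases strictly along it, and both are functions of $\xi$. For $\xi\ge0$,
\[
(y,x)=(\xi,0)\ \ (0\le\xi\le h),\qquad (h,\xi-h)\ \ (h\le\xi\le2h),\qquad (\tfrac12\xi,\tfrac12\xi)\ \ (\xi\ge2h),
\]
and $x,y$ are odd in $\xi$. Put $z=y-x$, $V=v(y)$ and $S=V+\frac14z^2$. For $\xi\ge0$,
\[
S=\tfrac12h^2-\tfrac14\xi^2\ \ (\xi\le h),\qquad S=\tfrac14(2h-\xi)^2\ \ (h\le\xi\le2h),\qquad S=0\ \ (\xi\ge2h).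
\]
This function, extended evenly, is $C^{1,1}$ with compact support, and one reads off $S'=-\frac12z$. Hence everything is expressed by $S$:
\[
V=S-S'^2,\qquad z^2=4S'^2,\qquad y'=\tfrac12-S'',\qquad x'=\tfrac12+S''.
\]
On the horizontal part of the staircase only $y$ moves, and $z=y=-v'(y)$. On the vertical parts only $x$ moves, $V=0$ and $|z|=h-|x|=\rho(x)$. On the rays $V=z=0$. A change of variables gives
\[
\int Vy'\,d\xi=\int_G v,\qquad \int z^2y'\,d\xi=\int_G v'^2,\qquad \int Vx'\,d\xi=0,\qquad \int z^2x'\,d\xi=\int_G\rho^2 .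
\]
Let $A=\int S$ and $E=\int S'^2$. Since $\int SS''=-E$ and $\int S'^2S''=0$, the third relation reads
\[
0=\int(S-S'^2)(\tfrac12+S'')=\tfrac12A-E-\tfrac12E,\qquad\text{so } A=3E,
\]
and the other three give
\[
\int_G v=\tfrac12A+E-\tfrac12E=2E,\qquad \int_G v'^2=4\cdot\tfrac12E=2E,\qquad \int_G\rho^2=2E .
\]
Hence $4\int_G v-\int_G v'^2=6E=3\int_G\rho^2$, with the same constant as in the plane. Indeed, $E=2\big(\frac{h^3}{12}+\frac{h^3}{12}\big)=\frac{h^3}3$, and $\int_G\rho^2=\frac23h^3$.

In the plane $\xi=x+y$ still works as a coordinate. The factors $x',y'$ become Jacobian determinants, quadratic in $D^2S$, and the new integrals can still be computed by parts.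

\section{Common coordinates in the plane}\label{sec:minty}

The set of pairs is now the graph $\{(y,x):x\in\partial w(y)\}$. Its parametrization by the sum $x+y$ is the Minty--Moreau parametrization \cite{moreau}, \cite[Ch.~12]{rw}. We include the proof.

\begin{lemma}\label{lem:minty}
For each $\xi\in\mathbb R^2$ the function $\eta\mapsto w(\eta)+\frac12|\xi-\eta|^2$ has a unique minimizer $y(\xi)$. Let $e(\xi)$ be the minimum and $x(\xi)=\xi-y(\xi)$. Then:
\begin{enumerate}
\item[\textup{(a)}] $\xi\mapsto(y(\xi),x(\xi))$ is a bijection of $\mathbb R^2$ onto $\{(y,x):x\in\partial w(y)\}$, with inverse $(y,x)\mapsto x+y$;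
\item[\textup{(b)}] $x$ and $y$ are $1$-Lipschitz;
\item[\textup{(c)}] $e$ is convex and $C^{1,1}$ with $\nabla e=x$. For a.e.\ $\xi$, the matrices $Dx=D^2e$ and $Dy=I-Dx$ are symmetric and positive semidefinite.
\end{enumerate}
\end{lemma}

\begin{proof}
The function is continuous, strictly convex and, since $w\ge0$, coercive; so the minimizer exists and is unique. By convexity $\eta$ is the minimizer if and only if $0\in\partial w(\eta)+\eta-\xi$, that is, $\xi-\eta\in\partial w(\eta)$. This is (a).

If $x\in\partial w(y)$ and $x'\in\partial w(y')$, adding the two subgradient inequalities gives $(x-x')\cdot(y-y')\ge0$. With $\xi=x+y$ and $\xi'=x'+y'$ this yields $|\xi-\xi'|^2\ge|x-x'|^2+|y-y'|^2$, which is (b).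

The function $e$ is convex, being the minimum over $\eta$ of a function that is jointly convex in $(\xi,\eta)$. Using $\eta=y(\xi)$ as a competitor at $\xi+k$,
\[
e(\xi+k)\le w(y)+\tfrac12|x+k|^2=e(\xi)+x\cdot k+\tfrac12|k|^2 ,
\]
where $x=x(\xi)$, $y=y(\xi)$. By convexity and the same bound at $\xi-k$,
\[
e(\xi+k)\ge2e(\xi)-e(\xi-k)\ge e(\xi)+x\cdot k-\tfrac12|k|^2 .
\]
Hence $\nabla e(\xi)=x(\xi)$, which is Lipschitz. So $Dx$ exists a.e.\ and represents the distributional Hessian of $e$. It is symmetric, nonnegative because $e$ is convex, and at most $I$ because $x$ is $1$-Lipschitz.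
\end{proof}

As on the line, put
\[
z=y-x,\qquad V(\xi)=v(y(\xi)),\qquad S=V+\tfrac14|z|^2 .
\]
Since $|x|^2+|y|^2=\frac12(|\xi|^2+|z|^2)$,
\[
e=w(y)+\tfrac12|x|^2=V+\tfrac12|y|^2+\tfrac12|x|^2=V+\tfrac14|z|^2+\tfrac14|\xi|^2 .
\]
So $S=e-\frac14|\xi|^2$ is $C^{1,1}$ and $\nabla S=x-\frac12\xi=-\frac12z$. Consequently,
\begin{equation}\label{eq:S}
|z|^2=4|\nabla S|^2,\qquad V=S-|\nabla S|^2,\qquad Dy=\tfrac12I-D^2S,\qquad Dx=\tfrac12I+D^2S,
\end{equation}
and the Jacobians are
\begin{equation}\label{eq:jac}
\det Dy=\tfrac14-\tfrac12\Delta S+\det D^2S\ge0,\qquad \det Dx=\tfrac14+\tfrac12\Delta S+\det D^2S\ge0 .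
\end{equation}

The four integrals that matter can now be written in the single variable $\xi$.

\begin{lemma}\label{lem:four}
As identities in $[0,\infty]$,
\begin{align}
\int V\det Dy\,d\xi&=\int_G v, & \int|z|^2\det Dy\,d\xi&=\int_G|\nabla v|^2,\label{eq:four1}\\
\int V\det Dx\,d\xi&=0, & \int|z|^2\det Dx\,d\xi&=\int_G\rho^2 .\label{eq:four2}
\end{align}
\end{lemma}

\begin{proof}
The area formula says that $\int g\,|\det DF|\,d\xi=\int\sum_{\xi\in F^{-1}(\eta)}g(\xi)\,d\eta$ for Lipschitz $F:\mathbb R^2\to\mathbb R^2$ and measurable $g\ge0$. The Jacobians are nonnegative, so no absolute values are needed here. By Lemma~\ref{lem:minty}(a) and Lemma~\ref{lem:dual}(b) the fibers are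
\[
y^{-1}(\eta)=\{\eta+x':x'\in\partial w(\eta)\},\qquad x^{-1}(\zeta)=\{\zeta+y':y'\in\partial\varphi(\zeta)\}.
\]
They are single points for a.e.\ $\eta$ and a.e.\ $\zeta$, namely $\eta+\nabla w(\eta)$ and $\zeta+\nabla\varphi(\zeta)$. At $\xi=\eta+\nabla w(\eta)$ we have $V=v(\eta)$ and $z=\eta-\nabla w(\eta)=-\nabla v(\eta)$. Since $v=0$ off $G$ and $\nabla v=0$ a.e.\ off $G$ (Lemma~\ref{lem:dual}(a),(d)), this gives \eqref{eq:four1}.

At $\xi=\zeta+\nabla\varphi(\zeta)$ we have $V=v(\nabla\varphi(\zeta))$ and $z=\nabla\varphi(\zeta)-\zeta$. If $\zeta\in G$, then $V=0$ and $|z|=\rho(\zeta)$ by Lemma~\ref{lem:dual}(c); if $\zeta\notin G$, then $V=z=0$ by Lemma~\ref{lem:dual}(b). This gives \eqref{eq:four2}.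
\end{proof}

\section{Proof of the identity}\label{sec:identity}

By \eqref{eq:S}, \eqref{eq:jac} and Lemma~\ref{lem:four}, all integrals in Proposition~\ref{prop:key} are linear combinations of integrals of $S$ or $|\nabla S|^2$ against $1$, $\Delta S$ or $\det D^2S$. The next lemma reduces these six integrals to three.

\begin{lemma}\label{lem:parts}
Let $S\in C^{1,1}(\mathbb R^2)$ have compact support, and put $E=\int|\nabla S|^2$, $D=\int|\nabla S|^2\Delta S$. Then
\[
\int S\Delta S=-E,\qquad \int S\det D^2S=-\tfrac34D,\qquad \int|\nabla S|^2\det D^2S=0 .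
\]
\end{lemma}

\begin{proof}
Let $S_\varepsilon$ be mollifications of $S$. Their supports lie in a common compact set, $S_\varepsilon\to S$ and $\nabla S_\varepsilon\to\nabla S$ uniformly, and $D^2S_\varepsilon\to D^2S$ in $L^p$ for every $p<\infty$. All integrals converge, so we may assume $S\in C_c^\infty$. The first identity is integration by parts.

For the second, let $C=\Delta S\,I-D^2S$ be the cofactor matrix of $D^2S$. It is symmetric, its rows are divergence-free, and the trace of $C\,D^2S=(\det D^2S)I$ is $2\det D^2S$. Hence $\det D^2S=\frac12\mathrm{div}(C\nabla S)$, and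
\[
\int S\det D^2S=-\tfrac12\int\nabla S\cdot C\nabla S=-\tfrac12\Big(D-\int D^2S\nabla S\cdot\nabla S\Big).
\]
Moreover $\int D^2S\nabla S\cdot\nabla S=\frac12\int\nabla\big(|\nabla S|^2\big)\cdot\nabla S=-\frac12D$. Together, $\int S\det D^2S=-\frac12(D+\frac12D)=-\frac34D$.

For the third, write $q=\nabla S$ and $F(q)=\frac13q_1^3+q_1q_2^2$, so that $\partial F/\partial q_1=|q|^2$. Then
\[
|\nabla S|^2\det D^2S\,d\xi_1\wedge d\xi_2=|q|^2\,dq_1\wedge dq_2=d\big(F(q)\,dq_2\big)
\]
is the differential of a compactly supported $1$-form, and its integral vanishes.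
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
The qualitative statements are Lemma~\ref{lem:dual}(a),(d); they also show that $\mathcal J(v)$ is the integral over $G$. Boundedness of $G$ is used for the support of $S$: by Lemma~\ref{lem:dual}(b), $V=z=0$ unless $x(\xi)\in G$, and then $\xi=2x+z$ with $|z|\le\rho(x)$. So $S$ has compact support, and Lemma~\ref{lem:parts} applies. With $A=\int S$, it gives
\begin{align*}
\int S\det Dx&=\tfrac A4-\tfrac E2-\tfrac34D, & \int|\nabla S|^2\det Dx&=\tfrac E4+\tfrac D2,\\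
\int S\det Dy&=\tfrac A4+\tfrac E2-\tfrac34D, & \int|\nabla S|^2\det Dy&=\tfrac E4-\tfrac D2 .
\end{align*}
Since $V=S-|\nabla S|^2$, the vanishing integral in \eqref{eq:four2} says
\[
0=\tfrac A4-\tfrac34E-\tfrac54D,\qquad\text{that is, } A=3E+5D .
\]
The remaining three integrals are therefore combinations of the two numbers $E$ and $D$, so they must satisfy a linear relation. Explicitly,
\begin{gather*}
\int_G v=\tfrac A4+\tfrac E4-\tfrac D4=E+D,\\
\int_G|\nabla v|^2=4\big(\tfrac E4-\tfrac D2\big)=E-2D,\qquad
\int_G\rho^2=4\big(\tfrac E4+\tfrac D2\big)=E+2D,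
\end{gather*}
and $4\int_G v-\int_G|\nabla v|^2=3E+6D=3\int_G\rho^2$.
\end{proof}

\section{The deficit and the equality case}\label{sec:proofs}

\subsection{Bounded sets}

Let $G$ be nonempty, bounded and open. By the Poincar\'e inequality and the Riesz theorem there is a unique $\mathrm u\in W_0^{1,2}(G)$ with
\begin{equation}\label{eq:weak}
\int\nabla \mathrm u\cdot\nabla f=2\int f\qquad\text{for all }f\in W_0^{1,2}(G),
\end{equation}
the weak solution of $\Delta \mathrm u=-2$ with zero boundary values. The maximum principle takes the following form: if $G\subset G'$ are bounded and open, with torsion functions $\mathrm u,\mathrm u'$, then $0\le\mathrm u\le\mathrm u'$. Indeed, $f=\max(-\mathrm u,0)$ in \eqref{eq:weak} gives $-\int|\nabla f|^2=2\int f\ge0$, so $f=0$ and $\mathrm u\ge0$; likewise $\mathrm u'\ge0$. Hence $f=(\mathrm u-\mathrm u')_+$ lies in $W_0^{1,2}(G)$, and subtracting \eqref{eq:weak} for $G'$ from \eqref{eq:weak} for $G$ gives $\int|\nabla f|^2=0$.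

\begin{lemma}\label{lem:dirichlet}
For bounded $G$ we have $\mathbf P(G)=\int|\nabla \mathrm u|^2=2\int \mathrm u$ and
\[
\mathbf P(G)-\mathcal J(f)=\int|\nabla(\mathrm u-f)|^2\qquad\text{for all }f\in W_0^{1,2}(G).
\]
In particular, $v\in W_0^{1,2}(G)$ and
\begin{equation}\label{eq:deficit}
\mathbf P(G)=3\,\mathbf I_2(G)+\int|\nabla(\mathrm u-v)|^2 .
\end{equation}
\end{lemma}

\begin{proof}
Expanding the square and using \eqref{eq:weak},
\[
\int|\nabla(\mathrm u-f)|^2=\int|\nabla \mathrm u|^2-4\int f+\int|\nabla f|^2=\int|\nabla \mathrm u|^2-\mathcal J(f).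
\]
So the supremum of $\mathcal J$ over $W_0^{1,2}(G)$ is $\int|\nabla \mathrm u|^2$, which equals $2\int \mathrm u$ by \eqref{eq:weak} with $f=\mathrm u$. Since $\mathcal J$ is continuous on $W_0^{1,2}(G)$ and $C_c^\infty(G)$ is dense, this supremum is $\mathbf P(G)$ by \eqref{eq:PJ}.

For \eqref{eq:deficit} put $f=v$ and use Proposition~\ref{prop:key}. We must check that $v\in W_0^{1,2}(G)$. For $\varepsilon>0$ the function $(v-\varepsilon)_+$ is Lipschitz with support in $\{v\ge\varepsilon\}$, a compact subset of $G$, so by mollification it lies in $W_0^{1,2}(G)$. As $\varepsilon\to0$ it converges to $v$ uniformly. Its gradient differs from the bounded function $\nabla v$, up to a null set, only on $\{0<v\le\varepsilon\}$, whose measure tends to $0$.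
\end{proof}

\subsection{Exhaustion}

Let now $G\ne\emptyset,\mathbb R^2$ be open, and write $\rho_n,v_n,\mathrm u_n,w_n$ for the functions belonging to $G_n=G\cap B(0,n)$. We use the following facts.
\begin{itemize}
\item $\mathbf P(G_n)\uparrow\mathbf P(G)$, because each $f\in C_c^\infty(G)$ lies in $C_c^\infty(G_n)$ for large $n$.
\item $\rho_n(x)=\min\big(\rho(x),(n-|x|)_+\big)\uparrow\rho(x)$, so $\mathbf I_2(G_n)\uparrow\mathbf I_2(G)$ by monotone convergence.
\item If $\sup\rho<\infty$, then $v_n\uparrow v$ pointwise, by interchanging the suprema over $n$ and $x$.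
\end{itemize}

Passing to the limit in \eqref{eq:deficit} requires strong convergence of $\nabla v_n$. It follows from the identity itself together with the one-sided bound $\Delta v_n\ge-2$, which expresses the convexity of $w_n$.

\begin{lemma}\label{lem:exhaust}
Let $G\ne\emptyset,\mathbb R^2$ be open with $\mathbf I_2(G)<\infty$. Then $\sup\rho<\infty$, the function $v$ has $\int v<\infty$ and $\int|\nabla v|^2<\infty$, $\nabla v_n\to\nabla v$ in $L^2$, and
\[
4\int v-\int|\nabla v|^2=3\,\mathbf I_2(G).
\]
\end{lemma}

\begin{proof}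
Let $x\in G$. In $B(x,\rho(x))\subset G$ the distance function at $y$ is at least $\rho(x)-|x-y|$. By \eqref{eq:disk}, $\mathbf I_2(G)\ge\pi\rho(x)^4/6$. Hence $\sup\rho<\infty$.

Each $w_m$ is convex, so $\int w_m\Delta\psi\ge0$ for $0\le\psi\in C_c^\infty(\mathbb R^2)$ (mollify $w_m$). Since $\Delta\frac12|y|^2=2$, this means $\int v_m\Delta\psi\ge-2\int\psi$, that is,
\begin{equation}\label{eq:super}
\int\nabla v_m\cdot\nabla\psi\le2\int\psi .
\end{equation}
By mollifying $\psi$ we see that \eqref{eq:super} holds for every nonnegative Lipschitz $\psi$ with compact support. For $n<m$ take $\psi=v_m-v_n\ge0$, which is Lipschitz and vanishes off $G_m$. From $\nabla v_n=\nabla v_m-\nabla\psi$,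
\[
\mathcal J(v_m)-\mathcal J(v_n)=4\int\psi-2\int\nabla v_m\cdot\nabla\psi+\int|\nabla\psi|^2\ge\int|\nabla(v_m-v_n)|^2 .
\]
By Proposition~\ref{prop:key} the left side is $3\,\mathbf I_2(G_m)-3\,\mathbf I_2(G_n)$, which tends to $0$ as $n,m\to\infty$ because $\mathbf I_2(G)<\infty$. So $(\nabla v_n)$ is a Cauchy sequence in $L^2$. Since $v_n\to v$ pointwise and boundedly, its limit is $\nabla v$. In particular $\int|\nabla v_n|^2\to\int|\nabla v|^2<\infty$. Finally, $4\int v_n=\int|\nabla v_n|^2+3\,\mathbf I_2(G_n)$ converges to $\int|\nabla v|^2+3\,\mathbf I_2(G)$, and to $4\int v$ by monotone convergence.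
\end{proof}

\subsection{Proof of Theorem~\ref{thm:strong}(1),(2) and of Theorem~\ref{thm:main}}

Let $\mathbf P(G)<\infty$. Then $G\ne\mathbb R^2$, since $\mathbf P(B(0,n))=\pi n^4/2$ is unbounded. By \eqref{eq:deficit}, $3\,\mathbf I_2(G_n)\le\mathbf P(G_n)\le\mathbf P(G)$, so $3\,\mathbf I_2(G)\le\mathbf P(G)<\infty$. Lemma~\ref{lem:exhaust} applies; it gives $\sup\rho<\infty$, $\int v<\infty$ and $Z<\infty$, because $v$ and, a.e., $\nabla v$ vanish off $G$.

\emph{Part (1).} For $n<m$, \eqref{eq:weak} for $G_m$ with $f=\mathrm u_n$ gives $\int\nabla \mathrm u_m\cdot\nabla \mathrm u_n=2\int \mathrm u_n=\mathbf P(G_n)$, so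
\[
\int|\nabla(\mathrm u_m-\mathrm u_n)|^2=\mathbf P(G_m)-\mathbf P(G_n).
\]
Hence $(\nabla \mathrm u_n)$ converges in $L^2$. Since $2\int \mathrm u_n=\mathbf P(G_n)\le\mathbf P(G)$, monotone convergence gives $\mathrm u_n\to \mathrm u$ in $L^1$, and the limit of $\nabla \mathrm u_n$ is $\nabla \mathrm u$. Now let $n\to\infty$ in
\[
\mathbf P(G_n)=3\,\mathbf I_2(G_n)+\int|\nabla(\mathrm u_n-v_n)|^2 .
\]
In the limit the integral may be restricted to $G$, since $\mathrm u-v$ vanishes off $G$ and hence its gradient vanishes a.e.\ there.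

\emph{Part (2).} The inequality is contained in (1). Suppose equality holds. Then $\nabla \mathrm u=\nabla v$ a.e. For $\eta\in C_c^\infty(G)$, \eqref{eq:weak} for $G_n$ gives $\int\nabla \mathrm u_n\cdot\nabla\eta=2\int\eta$ when $n$ is large, so
\[
\int\nabla v\cdot\nabla\eta=\int\nabla \mathrm u\cdot\nabla\eta=2\int\eta .
\]
Thus $\Delta v=-2$ and $\Delta w=0$ in the sense of distributions in $G$. By Weyl's lemma $w$ is smooth and harmonic in $G$. It is also convex, so $D^2w$ is positive semidefinite with trace $0$, and $D^2w=0$. On each component $\Omega$ of $G$, therefore, $w$ is affine, and completing the square in $v=w-\frac12|y|^2$ we find $x_0\in\mathbb R^2$ and $c\in\mathbb R$ with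
\[
v(y)=\tfrac12\big(c-|y-x_0|^2\big),\qquad y\in\Omega .
\]
Since $v>0$ in $\Omega$, we have $c>0$ and $\Omega\subset B:=B(x_0,\sqrt c)$. Since $v$ is continuous and vanishes on $\partial\Omega\subset\partial G$, every $p\in\partial\Omega$ satisfies $|p-x_0|^2=c$, so $\partial\Omega\cap B=\emptyset$. Hence $\Omega$ is nonempty, open and relatively closed in the connected set $B$, and $\Omega=B$.

Conversely, let all components $\Omega_i$ of $G$ be disks. If $x\in\Omega_i$, then $B(x,\rho(x,G))$ is a connected subset of $G$ containing $x$, so it lies in $\Omega_i$. Hence $\rho(x,G)\le\rho(x,\Omega_i)$, and the reverse is clear since $\Omega_i\subset G$. It follows that $\mathbf I_2(G)=\sum_i\mathbf I_2(\Omega_i)$. Next, let $f\in C_c^\infty(G)$ with $f\not\equiv0$. Its support meets only finitely many components; let $a_i$ and $b_i$ be the integrals of $f$ and $|\nabla f|^2$ over those on which $f\not\equiv0$, so that $b_i>0$. By the Cauchy--Schwarz inequality,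
\[
\frac{4(\sum a_i)^2}{\sum b_i}\le\sum\frac{4a_i^2}{b_i}\le\sum_i\mathbf P(\Omega_i).
\]
With \eqref{eq:disk} this gives $\mathbf P(G)\le\sum_i\mathbf P(\Omega_i)=3\sum_i\mathbf I_2(\Omega_i)=3\,\mathbf I_2(G)$, and the reverse inequality has been proved. This completes (2), and with it Theorem~\ref{thm:main}. \qed

\begin{remark}
If $\mathbf P(G)<\infty$, any other increasing exhaustion $(G_k')$ of $G$ by bounded open sets leads to the same $\mathrm u$. Each $G_k'$ lies in some $G_n$, so its torsion function is at most $\mathrm u$, and so is the limit $\mathrm u'$ of these functions; and $2\int \mathrm u'=\lim\mathbf P(G_k')=\mathbf P(G)=2\int \mathrm u<\infty$. Hence $\mathrm u'=\mathrm u$ a.e.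
\end{remark}

\section{The strengthened inequality}\label{sec:strong}

The quotient in \eqref{eq:P} does not change if the test function is multiplied by a constant, so it does at least as well as $\mathcal J(v)$, which uses $v$ with the multiple $1$. Part~(3) of Theorem~\ref{thm:strong} records the gain.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(3)]
By \eqref{eq:P} and density, $\mathbf P(G_n)\int|\nabla v_n|^2\ge4\big(\int v_n\big)^2$. Here $Z>0$: otherwise $\nabla v=0$ a.e., since it vanishes a.e.\ off $G$, and $v$ would be constant, but it is positive in $G$ and zero off $G\ne\mathbb R^2$. Letting $n\to\infty$ with Lemma~\ref{lem:exhaust}, and using $4\int v=Z+3\,\mathbf I_2(G)$,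
\begin{equation}\label{eq:strong}
\mathbf P(G)\ge\frac{(Z+3\,\mathbf I_2(G))^2}{4Z}=3\,\mathbf I_2(G)+\frac{(Z-3\,\mathbf I_2(G))^2}{4Z}.
\end{equation}
For a disk $v=\mathrm u$, so $Z=\int|\nabla \mathrm u|^2=\mathbf P=3\,\mathbf I_2$, and equality holds.

Let $G=(-L,L)\times(-h,h)$ with $L>2h$, and let $y\in G$ with $|y_1|\le L-2h$. Since $\partial w(y)\ne\emptyset$, Lemma~\ref{lem:dual}(b) shows that the supremum defining $v(y)$ is attained, and that any maximizing $x$ lies in $G$ (otherwise $y=x\notin G$) and satisfies $|x-y|\le\rho(x)\le h$. So $|x_1|\le L-h$ and $\rho(x)=h-|x_2|$. Replacing $x_1$ by $y_1$ does not change $\rho$ and does not increase $|x-y|$, so we may take $x_1=y_1$. Then \eqref{eq:1d}, applied to $x_2$ and $y_2$, gives $v(y)=\frac12(h^2-y_2^2)$. Also $\rho(y)=h-|y_2|$. On the rest of $G$, whose area is $8h^2$, we have $|\nabla v|\le h$ a.e.\ by Lemma~\ref{lem:dual}(d) and $\rho\le h$, so its contributions to $Z$ and $\mathbf I_2$ stay bounded as $L\to\infty$. Therefore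
\[
\frac Z{2L}\to\int_{-h}^h s^2\,ds=\tfrac23h^3,\qquad \frac{\mathbf I_2(G)}{2L}\to\int_{-h}^h(h-|s|)^2\,ds=\tfrac23h^3,
\]
and the right side of \eqref{eq:strong}, divided by $2L$, tends to $\big(\frac83h^3\big)^2\big/\big(\frac83h^3\big)=\frac83h^3$. On the other hand, $h^2-y_2^2-\mathrm u$ is harmonic in $G$ and nonnegative on $\partial G$, so $\mathrm u\le h^2-y_2^2$ and
\[
\frac{\mathbf P(G)}{2L}=\frac1{2L}\,2\int_G \mathrm u\le2\int_{-h}^h(h^2-s^2)\,ds=\tfrac83h^3 .
\]
Hence the ratio of the two sides of (3) tends to $1$.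
\end{proof}

\begin{example}
For the square of Example~\ref{ex:square}, $Z=\frac23+4\int_{a,b\ge0,\,a+b\le1}(a^2+b^2)=\frac23+\frac23=\frac43$ and $3\,\mathbf I_2=2$. So \eqref{eq:strong} gives $\mathbf P\ge\frac{25}{12}$, while Theorem~\ref{thm:main} gives $\mathbf P>2$.
\end{example}

\begin{thebibliography}{9}

\bibitem{note}
\emph{A Note About Torsional Rigidity And Euclidean Moment Of Inertia Of Plane Domains},
\url{http://dspace.kpfu.ru/xmlui/bitstream/handle/net/147321/F_Salakhudinov2018_Article_ANoteAboutTorsionalRigidityAnd.pdf?isAllowed=y&sequence=1}.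

\bibitem{moreau}
Moreau, 1965.

\bibitem{rw}
Rockafellar and Wets, \emph{Variational Analysis}.

\end{thebibliography}

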